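# Halving $k$ vertex sets at once with a linear cut through a graph

## Averaging vectors and the cuts they define

Take a connected graph $G=(V,E)$ and a nonempty set $X\subseteq V$ of "pinned" vertices. Give each pin $x\in X$ a vector $y(x)\in\mathbb R^{k+1}$. Choose a number $w_{uv}>0$ for every unpinned vertex $u$ and every neighbor $v\in N(u)$; we do not require $w_{uv}=w_{vu}$. Now ask for a map $f:V\to\mathbb R^{k+1}$ that agrees with $y$ on $X$ and puts every unpinned vertex at the weighted average of its neighbors:
$$\Big(\sum_{v\in N(u)}w_{uv}\Big)f(u)=\sum_{v\in N(u)}w_{uv}f(v)\qquad(u\in V\setminus X).\tag{1}$$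
Think of edges as rubber bands that pull the free vertices into equilibrium. (We show later that (1) always has a unique solution.) This is a convex or "rubber band" embedding in the style of Linial–Lovász–Wigderson.

For $a\in\mathbb R^{k+1}$ put
$$g_a(v)=\langle a,f(v)\rangle .$$
The hyperplane $a^\perp$ through the origin cuts $V$ into a positive side $\{g_a>0\}$ and a negative side $\{g_a<0\}$, plus whatever lies on it. Replacing $a$ by $-a$ swaps the sides. Since $f$ is linear data, each function $g_a$ inherits the averaging rule (1) at unpinned vertices, and this has a consequence for connectivity.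

**Lemma 4 (components reach the pins).** Let $G$ be connected, $X\ne\emptyset$, and let $f$ satisfy (1) with positive weights. For every $a$, every component of $G[\{g_a>0\}]$ contains a vertex of $X$.

**Proof.** Let $C$ be the vertex set of a component and suppose $C\cap X=\emptyset$. Let $M=\max_C g_a>0$ and $S=\{v\in C: g_a(v)=M\}\neq\emptyset$. Take $u\in S$; it is unpinned. A neighbor $v$ of $u$ either has $g_a(v)\le 0<M$, or has $g_a(v)>0$. In the second case $v$ lies in the same component $C$, so $g_a(v)\le M$. Thus all neighbors of $u$ have value at most $M$, while by (1) the number $g_a(u)=M$ is an average of these values with positive weights. So all of them equal $M$; in particular they are positive, hence lie in $C$, hence in $S$. So $S$ is closed under taking neighbors, and $S=V$ because $G$ is connected. This contradicts $C\cap X=\emptyset\ne X$. $\square$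

So connectivity of a whole side of the cut reduces to connectivity among the pins on that side.

**Example.** Let $k=1$ and let $G$ be the 4-cycle $s,t,u,v$ in this cyclic order. Pin $s$ at $(1,0)$ and $t$ at $(0,1)$, and let all weights be $1$. Writing $f=(p,1-p)$, the rule (1) reads $p(u)=\frac12(0+p(v))$ and $p(v)=\frac12(p(u)+1)$, so $p(u)=\frac13$, $p(v)=\frac23$. With $a=(1-\theta,-\theta)$ we get $g_a=(1-\theta)p-\theta(1-p)=p-\theta$. The cuts are therefore the threshold cuts of the ordering $t,u,v,s$, and each cuts the cycle into two paths.

The construction serves to find cuts with *prescribed counts*. Up to positive scaling, the nonzero functionals $a$ form a sphere $S^k$, and $a\mapsto -a$ reverses the sides. By the Borsuk–Ulam theorem, $k$ odd continuous conditions on $S^k$ can be met simultaneously. So a linear cut should be able to halve $k$ vertex sets at once while keeping both sides connected.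

## Balanced connected partitions and three theorems

Graphs are finite and simple.

**Definition.** A graph is *$c$-connected* if $|V|\ge c+1$ and $G-Z$ is connected for all $Z\subseteq V$ with $|Z|\le c-1$.

**Definition.** Let $T_1,\dots,T_k\subseteq V$ be pairwise disjoint *resource sets*, each of even size. A *$k$-bipartition* of $G$ with respect to them is a partition of $V$ into nonempty sets $V_1,V_2$ such that $|T_i\cap V_1|=|T_i\cap V_2|=|T_i|/2$ for each $i$, and both $G[V_1]$ and $G[V_2]$ are connected. We say $G$ *admits a $k$-bipartition* if it has one for every choice of pairwise disjoint even sets $T_1,\dots,T_k$.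

The problem comes from "3つの資源節点集合を持つ4点連結 グラフを均等分割する問題について" (http://www.lab2.kuis.kyoto-u.ac.jp/keisan-genkai/reports/2005/zentai_2/04-ishii.pdf). It lists these known facts. Testing whether a $k$-bipartition exists is NP-hard even for $k=1$. Every 2-connected graph admits a 1-bipartition, every 3-connected graph admits a 2-bipartition, and every 4-connected graph containing $K_4$ admits a 3-bipartition, whereas 5-connectivity alone does not suffice for a 3-bipartition. The conjecture is that every $(k+1)$-connected graph with $K_{k+1}$ as a subgraph admits a $k$-bipartition. It is true.

**Theorem 1.** For every $k\ge 1$, every $(k+1)$-connected graph containing $K_{k+1}$ admits a $k$-bipartition for all pairwise disjoint even sets $T_1,\dots,T_k$.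

(If one also calls $K_{k+1}$ itself $(k+1)$-connected, the statement is trivial for it, since all its induced subgraphs are connected.)

Recall that a $k$-dimensional polytope is *simplicial* if all its facets are simplices; its *graph* consists of its vertices and edges. For instance the $k$-simplex is simplicial with graph $K_{k+1}$, every polygon is a simplicial 2-polytope, and the octahedron is a simplicial 3-polytope, while the cube is not.

**Theorem 2.** Let $G$ be $(k+1)$-connected, $k\ge1$, and suppose $G$ contains as a subgraph either $K_{k+1}$ or, more generally, the graph of some simplicial $k$-dimensional polytope.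

(a) For all pairwise disjoint $T_1,\dots,T_k\subseteq V$ of arbitrary parity and every choice $n_i\in\{\lfloor|T_i|/2\rfloor,\lceil|T_i|/2\rceil\}$, there is a partition $V=V_1\sqcup V_2$ into nonempty sets inducing connected subgraphs with $|V_1\cap T_i|=n_i$ for all $i$.

(b) For all $\mu_1,\dots,\mu_k:V\to\mathbb R_{\ge0}$ with pairwise disjoint supports there is such a connected partition with $|\mu_i(V_1)-\mu_i(V_2)|\le\max_v\mu_i(v)$ for all $i$.

Theorem 1 is part (a) for $K_{k+1}$ and even sets. The bound in (b) is best possible: if the support of $\mu_i$ is a single vertex, the difference is exactly $\max_v\mu_i(v)$ for any partition. The known positive results are all contained here. For $k=1$ the polytope is a segment, whose graph is an edge. For $k=2$ it is a polygon, whose graph is a cycle, and every 3-connected graph contains a cycle. For $k=3$, Steinitz's theorem allows us to replace $K_4$ by any maximal planar graph on at least 4 vertices.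

**Theorem 3.** Let $N$ be arbitrary.

(i) For every $k\ge 2$ there is a $(k-1)$-connected graph containing $K_N$ with no $k$-bipartition for suitable even sets.

(ii) For $1\le k\le 5$ there is a $k$-connected graph containing $K_N$ with no $k$-bipartition for suitable even sets.

So the connectivity $k+1$ in Theorem 1 is exactly optimal for $k\le5$. For $k\ge6$ it can be lowered by at most one; whether $k$-connectivity suffices there is not decided here.

## One resource set: orderings with connected initial and final segments

Start with a cycle and $k=1$. If $T$ is a nonempty even set, start at a vertex of $T$, walk around, and stop at the vertex where $|T|/2$ members of $T$ have been seen. The arc walked and its complement are both paths and each contains half of $T$. If $T=\emptyset$, cut the cycle anywhere.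

Now let $G$ be any 2-connected graph and $st$ an edge. Pin $s$ at $(1,0)$ and $t$ at $(0,1)$. Suppose we have $p:V\to\mathbb R$ with $p(s)=1$, $p(t)=0$, such that $f=(p,1-p)$ satisfies (1) with positive weights, and *suppose all values of $p$ are distinct*. As in the example, every function $p-\theta$ is some $g_a$. By Lemma 4 with $\theta=1$, the set $\{p>1\}$ is empty, since it contains no pin. Applying the lemma to $-p$, which is $g_a$ for $a=(-1,0)$, shows that $\{p<0\}$ is empty. So $0\le p\le 1$. For $0<\theta<1$ the only pin in $\{p>\theta\}$ is $s$, so by Lemma 4 this set is connected; likewise $\{p<\theta\}$ is connected, its only pin being $t$. Order the vertices by increasing $p$: every proper initial segment and its complementary final segment are connected. Cut just after the $(|T|/2)$-th member of $T$, or anywhere if $T=\emptyset$, and we have a 1-bipartition.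

What remained open is whether $p$ can be made injective, that is, whether any two of the vectors $(p(v),1-p(v))$ can be made linearly independent. This is a real condition on the weights, as the next section shows.

## Ties on the cutting hyperplane

The sensible first attempt for general $k$ is this: take all weights equal to 1, look at the $k$ quantities $\sum_{v\in T_i}\operatorname{sgn} g_a(v)$ as functions of $a\in S^k$, note that they are odd, and use Borsuk–Ulam to find an $a$ where all of them vanish. It stops for two reasons, both visible in one graph with $k=1$.

**Example.** Let $H$ have vertices $s,t,u,v,w$ and edges $st,su,sv,tu,tv,wu,wv$. It is 2-connected: without $u$, or without $v$, the remaining one of $u,v$ is adjacent to all the other vertices; without $s$, $t$ or $w$, the remaining vertices are clearly still joined through $u$ and $v$. Pin $s,t$ as before, with equal weights. Then $p(u)=p(v)=p(w)=\frac12$ solves (1): $\frac13(1+0+\frac12)=\frac12$ for $u$ and $v$, and $w$ averages $u$ and $v$. Let $T=\{t,u,v,w\}$.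

*The sign sum jumps.* The number $|T\cap\{p>\theta\}|-|T\cap\{p<\theta\}|$ is $3-1=2$ for $0<\theta<\frac12$ and $0-4=-4$ for $\frac12<\theta<1$. It is discontinuous at $\theta=\frac12$, so Borsuk–Ulam does not apply to it. If one smooths the sign, the balance is reached at the tie $\theta=\frac12$, but only fractionally: $t$ counts $-1$ and each of $u,v,w$ counts $+\frac13$.

*Ties cannot be broken at will.* To turn the fraction into a partition we must send two of $u,v,w$ to the side of $s$ and one to the side of $t$. Sending $u,v$ up gives the parts $\{s,u,v\}$ and $\{t,w\}$, and the second is disconnected. Sending $u,w$ up gives $\{s,u,w\}$ and $\{t,v\}$, which works. Lemma 4 says nothing about such a choice, because it comes from no functional: $u,v,w$ have the same vector.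

If we change one weight to $w_{us}=2$, the equations become $p(u)=\frac{2+p(w)}4$, $p(v)=\frac{1+p(w)}3$, $p(w)=\frac{p(u)+p(v)}2$, with solution $p(v)=\frac9{17}$, $p(w)=\frac{10}{17}$, $p(u)=\frac{11}{17}$. The ties are gone, and cutting the order $t,v,w,u,s$ after its second member of $T$ gives $\{t,v\}$ and $\{w,u,s\}$.

This tells us what to aim for. Suppose *any $k+1$ of the vectors $f(v)$ are linearly independent*. Then at most $k$ vertices lie on a cutting hyperplane $a^\perp$, and their vectors are independent. So a small change of $a$ gives these vertices *any* signs we like, without disturbing the others: every way of breaking the ties is again a linear cut. The jump of the sign is then handled by clipping it to a continuous function and passing to a limit. It remains to decide which pins to use, to prove that general position can be reached, and to count.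

## Frames: pins whose linear cuts are connected

**Definition.** A *$k$-frame* in $G$ is a set $X\subseteq V$ with $|X|\ge k+1$ together with a map $y:X\to\mathbb R^{k+1}$ such that

* (F1) any $k+1$ of the vectors $y(x)$ are linearly independent;
* (F2) for every $a\in\mathbb R^{k+1}$ with $\langle a,y(x)\rangle\ne0$ for all $x\in X$, the set $X^+(a)=\{x\in X:\langle a,y(x)\rangle>0\}$ is empty or $G[X^+(a)]$ is connected.

Replacing $a$ by $-a$, (F2) also covers $X^-(a)=\{x\in X:\langle a,y(x)\rangle<0\}$.

**Example.** Let $k=2$ and let $q_1,\dots,q_4$ be the corners of a square in cyclic order, with $y=(q_i,1)\in\mathbb R^3$. No three corners are collinear, so (F1) holds. A functional $a$ is an affine function on the plane, so $X^+(a)$ is the set of corners in an open half-plane: a set of consecutive corners. If the edges of $G$ include $q_1q_2,q_2q_3,q_3q_4,q_4q_1$, this is a 2-frame. If instead $G[X]$ is the 4-cycle $q_1q_3,q_3q_2,q_2q_4,q_4q_1$, then (F2) fails: a line separates $\{q_1,q_2\}$ from $\{q_3,q_4\}$, and $q_1,q_2$ are not adjacent.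

**Lemma 5.** If $G$ contains $K_{k+1}$, or contains the graph of a simplicial $k$-polytope $P$, then $G$ has a $k$-frame.

**Step 1: the complete graph.** Let $X$ be the vertex set of $K_{k+1}$ and let $y$ be a bijection onto the standard basis of $\mathbb R^{k+1}$. Then (F1) is clear, and (F2) holds because every subset of $X$ is a clique. For $k=1$ a polytope is a segment with graph $K_2$, so this case is done. From now on $k\ge2$, $P\subset\mathbb R^k$, and the vertices of $P$ are identified with a set $X\subseteq V$.

We use these standard facts. Each *ridge* (face of dimension $k-2$) of a $k$-polytope lies in exactly two facets. The *dual graph*, whose nodes are the facets, two being adjacent if they share a ridge, is connected. And, for a linear function on a polytope, a vertex not maximizing it has an adjacent vertex with strictly larger value (Ziegler, *Lectures on Polytopes*, Ch. 3; the simplex method).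

**Step 2: move the vertices into general position without changing the graph.** Points $p_0,\dots,p_k\in\mathbb R^k$ are affinely dependent exactly when $\det\big((p_0,1),\dots,(p_k,1)\big)=0$, which is the vanishing of a nonzero polynomial in the coordinates. The product of these polynomials over all $(k+1)$-subsets of the vertex set is again nonzero, so it does not vanish on any nonempty open set of configurations. Hence we can move every vertex $x$ to a point $x'$, by as little as we like, so that any $k+1$ of the points $x'$ are affinely independent. Let $P'=\mathrm{conv}\{x':x\in X\}$.

*Facets survive.* Let $F$ be a facet of $P$. It is a simplex with vertices $v_1,\dots,v_k$, and all other vertices $v$ of $P$ lie strictly on one side of its hyperplane; that is, the numbers $\det\big((v_1,1),\dots,(v_k,1),(v,1)\big)$ are nonzero and of the same sign. For small enough moves this remains true for every facet $F$. Then the hyperplane through $v_1',\dots,v_k'$ has all other points $x'$ strictly on one side, so $F'=\mathrm{conv}\{v_1',\dots,v_k'\}$ is a facet of $P'$ and is a simplex. Call it the image of $F$. Each vertex of $P$ lies in a facet, so each $x'$ is a vertex of an image facet and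 hence a vertex of $P'$.

*There are no other facets.* Let $F'$ be an image facet and $R'$ a ridge of $P'$ contained in it. Since $F'$ is a simplex, $R'$ is spanned by $k-1$ of its vertices; the corresponding $k-1$ vertices of $F$ span a ridge $R$ of $P$. The ridge $R$ lies in two facets $F,F_2$ of $P$, so $R'$ lies in the two distinct image facets $F',F_2'$. As $R'$ lies in exactly two facets of $P'$, the facet adjacent to $F'$ across $R'$ is $F_2'$. Thus all neighbors of image facets in the dual graph of $P'$ are image facets, and since the dual graph is connected, all facets of $P'$ are image facets.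

*The graphs agree.* Since $k\ge2$, every edge of a polytope lies in a facet, and in a simplex any two vertices span an edge. So in $P$, and also in $P'$, two vertices are adjacent exactly when they lie in a common facet. The facets correspond under $x\leftrightarrow x'$, so the graphs do too. In particular, if $x',z'$ are adjacent in $P'$, then $xz$ is an edge of $G[X]$.

**Step 3: the frame.** Put $y(x)=(x',1)\in\mathbb R^{k+1}$. Affine independence of any $k+1$ of the points $x'$ is linear independence of the corresponding vectors, which is (F1); and $|X|\ge k+1$ because $P$ has dimension $k$. For (F2), let $a=(a_0,\beta)$ with $\langle a,y(x)\rangle=\langle a_0,x'\rangle+\beta\ne0$ for all $x$. A small enough change of $a_0$ keeps all these finitely many signs, so it does not change $X^+(a)$; we may therefore choose $a_0$ off the finitely many hyperplanes $\langle a_0,x'-z'\rangle=0$ with $x\neq z$, and assume that $a_0$ takes distinct values on the vertices of $P'$. Let $x_*$ be the vertex with the largest value. From any $x\in X^+(a)$ move repeatedly to an adjacent vertex with strictly larger $a_0$-value. This stops only at $x_*$. Along the way $\langle a_0,\cdot\rangle+\beta$ increases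 from a positive value, so the path stays in $X^+(a)$. Hence every vertex of $X^+(a)$ is joined to $x_*$ inside $G[X^+(a)]$. $\square$

## Weights that put the vectors in general position

This is where the connectivity $k+1$ is used. We need Menger's theorem in its set form: for $A,B\subseteq V$, the largest number of pairwise disjoint $A$–$B$ paths equals the smallest size of a vertex set meeting all $A$–$B$ paths. Here an $A$–$B$ path meets $A$ only in its first vertex and $B$ only in its last, and a single vertex of $A\cap B$ is allowed.

**Lemma 6.** Let $G$ be $(k+1)$-connected with a $k$-frame $(X,y)$. There are weights $w_{uv}>0$ ($u\in V\setminus X$, $v\in N(u)$) and a map $f:V\to\mathbb R^{k+1}$ with $f|_X=y$ such that (1) holds and any $k+1$ of the vectors $f(v)$, $v\in V$, are linearly independent.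

If $X=V$, then $f=y$ works by (F1). Let $X\ne V$.

**Step 1: when the averaging system is solvable.** For real weights $w=(w_{uv})$, possibly zero or negative, (1) is a linear system $L(w)\,f|_{V\setminus X}=B(w)\,y$. Here $L(w)$ is the square matrix indexed by $V\setminus X$ with diagonal entries $\sum_{v\in N(u)}w_{uv}$ and off-diagonal entries $-w_{uv}$ for $v\in N(u)\setminus X$ and $0$ otherwise, and $B(w)$ has entries $w_{ux}$ for $x\in N(u)\cap X$ and $0$ otherwise.

*Claim.* If $w\ge0$, and from every $u\in V\setminus X$ there is a directed path to $X$ along arcs $(u',v')$ with $w_{u'v'}>0$, then $\det L(w)\neq0$.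

Suppose $L(w)z=0$ with $M=\max|z_u|>0$. For any $u$ with $|z_u|=M$, the row of $u$ gives
$$M\sum_{v\in N(u)}w_{uv}\le\sum_{v\in N(u)\setminus X}w_{uv}|z_v|\le M\sum_{v\in N(u)\setminus X}w_{uv}\le M\sum_{v\in N(u)}w_{uv}.$$
So equality holds throughout: no positive arc leaves $u$ into $X$, and every positive arc $(u,v)$ leads to a vertex $v\notin X$ with $|z_v|=M$. Start at a vertex where the maximum is attained and follow a positive directed path to $X$. By induction every vertex of the path lies outside $X$, a contradiction. This proves the claim.

If all weights are positive, the hypothesis of the claim holds because $G$ is connected and $X\ne\emptyset$. So (1) then has a unique solution $f$ with $f|_X=y$.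

**Step 2: turn general position into polynomials.** By Cramer's rule, $\det L(w)\cdot f(v)$ is a vector of polynomials in $w$ for each $v\notin X$; for $v\in X$ it is $\det L(w)\cdot y(v)$, also polynomial. For $U\subseteq V$ with $|U|=k+1$, the determinant of the $k+1$ polynomial vectors belonging to $U$ is therefore a polynomial $N_U(w)$, and
$$N_U(w)=(\det L(w))^{k+1}\det\big(f(u)\big)_{u\in U}\qquad\text{wherever }\det L(w)\neq0.\tag{2}$$
Suppose we know that *no $N_U$ is the zero polynomial*. Then the product of all the $N_U$ is a nonzero polynomial, so it is nonzero at some point $w$ of the positive orthant, which is open. There $\det L(w)\ne0$ by Step 1, and by (2) the vectors $f(u)$, $u\in U$, are independent for every $U$. So it suffices to find, for each $U$ separately, one real weight vector $w^*$ with $N_U(w^*)\ne0$. The vector $w^*$ need not be positive and may depend on $U$.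

**Step 3: disjoint paths from $U$ to the pins.** Fix $U$. If $|Z|\le k$, then $U\setminus Z$ and $X\setminus Z$ are nonempty, since $|U|,|X|\ge k+1$, and $G-Z$ is connected; so some $U$–$X$ path avoids $Z$. By Menger's theorem there are $k+1$ pairwise disjoint $U$–$X$ paths $P_0,\dots,P_k$. As $|U|=k+1$, each vertex of $U$ is the first vertex of exactly one of them. Their last vertices are $k+1$ distinct vertices of $X$, and no other vertex of a path is in $X$.

**Step 4: the degenerate weights $w^*$.** We let each path carry the vector of its pin back to $U$. For $u\notin X$ on some $P_i$, put $w^*_{uv}=1$ for the successor $v$ of $u$ on $P_i$, which exists because $u$ is not the last vertex, and $0$ for all other neighbors. For $u\notin X$ on no $P_i$, put $w^*_{uv}=1$ for all $v\in N(u)$.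

From every $u\notin X$ there is a positive directed path to $X$: follow a path of $G$ from $u$ towards $X$ until it first meets $X$ or some $P_i$. The vertices before that are in no $P_i$ and not in $X$, so all arcs used have weight 1. If we have met $P_i$, follow $P_i$ to its end in $X$. By the claim $\det L(w^*)\ne0$, so (1) has a unique solution $f$ for $w^*$. For $u\notin X$ on $P_i$, (1) says $f(u)=f(v)$ for the successor $v$. So $f$ is constant along $P_i$, and the vectors $f(u)$, $u\in U$, are the vectors $y(x)$ at $k+1$ distinct $x\in X$. By (F1) they are independent, and by (2) $N_U(w^*)\neq0$. $\square$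

From now on fix $w$ and $f$ as in Lemma 6, with $g_a(v)=\langle a,f(v)\rangle$.

**Lemma 7 (linear cuts are connected).** If $g_a(v)\ne0$ for all $v\in V$, then $\{g_a>0\}$ and $\{g_a<0\}$ each induce a connected or empty subgraph.

**Proof.** Replacing $a$ by $-a$, it is enough to treat $V^+=\{g_a>0\}$. By Lemma 4 every component of $G[V^+]$ meets $X\cap V^+$. Since $f=y$ on $X$, this set is $X^+(a)$, and $\langle a,y(x)\rangle\ne0$ for all $x\in X$; so by (F2) it is empty or induces a connected subgraph. If it is empty, $G[V^+]$ has no component and $V^+=\emptyset$. Otherwise it lies in a single component, and since every component meets it, there is only one. $\square$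

## Clipped signs and the Borsuk–Ulam theorem

Recall the Borsuk–Ulam theorem in the form: every continuous map $\Phi:S^k\to\mathbb R^k$ with $\Phi(-a)=-\Phi(a)$ has a zero.

**Proposition 8.** Let $G$ be $(k+1)$-connected with a $k$-frame and let $\mu_1,\dots,\mu_k:V\to\mathbb R$ be arbitrary. There exist $Z\subseteq V$ with $|Z|\le k$ and $\lambda:V\to[-1,1]$ with $\lambda(v)\in\{\pm1\}$ for $v\notin Z$ such that

1. $\sum_v\lambda(v)\mu_i(v)=0$ for $i=1,\dots,k$;
2. for *every* $s:Z\to\{\pm1\}$, the two sets
$$V_\pm=\{v\notin Z:\lambda(v)=\pm1\}\cup\{v\in Z:s(v)=\pm1\}$$
induce connected or empty subgraphs.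

**Step 1: a fractional balance.** We replace the discontinuous sign by steeper and steeper continuous odd functions. For $n\ge1$ let $\tau_n(t)=\max(-1,\min(1,nt))$. The map $\Phi_n:S^k\to\mathbb R^k$ with
$$\Phi_n(a)_i=\sum_v\mu_i(v)\,\tau_n(g_a(v))$$
is continuous, and it is odd because $g_{-a}=-g_a$. By Borsuk–Ulam there is $a_n\in S^k$ with $\Phi_n(a_n)=0$. By compactness of $S^k$ and of $[-1,1]^V$, pass to a subsequence along which $a_n\to a\in S^k$ and $\tau_n(g_{a_n}(v))\to\lambda(v)\in[-1,1]$ for all $v$. Taking limits in $\Phi_n(a_n)=0$ gives property 1.

**Step 2: only vertices on the hyperplane are fractional.** Let $Z=\{v:g_a(v)=0\}$. If $g_a(v)>0$, then $g_{a_n}(v)\to g_a(v)>0$ along the subsequence, so $n\,g_{a_n}(v)\ge1$ for large $n$, and $\lambda(v)=1$. In the same way $g_a(v)<0$ gives $\lambda(v)=-1$. So off $Z$ the number $\lambda(v)$ is the sign of $g_a(v)$.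

**Step 3: $Z$ is small and its vectors are independent.** If $|Z|\ge k+1$, the nonzero vector $a$ would be orthogonal to $k+1$ linearly independent vectors of $\mathbb R^{k+1}$, which is impossible. So $|Z|\le k$. Extending $Z$ to a set of $k+1$ vertices and using Lemma 6, the vectors $f(v)$, $v\in Z$, are linearly independent.

**Step 4: every choice of signs on $Z$ is a linear cut.** Let $s:Z\to\{\pm1\}$. By independence there is $b\in\mathbb R^{k+1}$ with $\langle b,f(v)\rangle=s(v)$ for all $v\in Z$. For small $\delta>0$, the function $g_{a+\delta b}=g_a+\delta g_b$ equals $\delta s(v)$ on $Z$, and off $Z$ it has the sign of $g_a$. It vanishes nowhere, and its positive and negative sets are exactly $V_+$ and $V_-$. Lemma 7, applied to $a+\delta b$, gives property 2. $\square$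

## Rounding the balance: proof of Theorems 1 and 2

By Lemma 5, $G$ has a $k$-frame, so Proposition 8 applies. It leaves at most $k$ vertices undecided, and they may be decided in any way without losing connectivity.

**Part (a), step 1: the decided vertices never overfill a side.** Apply Proposition 8 to the indicator functions $\mu_i=\mathbf 1_{T_i}$. Fix $i$, let $m=|T_i|$, and let $n_\pm$ be the number of $v\in T_i\setminus Z$ with $\lambda(v)=\pm1$. In $\sum_{v\in T_i}\lambda(v)=0$, the vertices counted by $n_+$ contribute $n_+$ and the other $m-n_+$ contribute at least $-1$ each, so $n_+\le m-n_+$. Hence $n_+\le m/2$, and since $n_+$ is an integer, $n_+\le\lfloor m/2\rfloor$. Symmetrically $n_-\le\lfloor m/2\rfloor$.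

**Part (a), step 2: fill up to the prescribed count.** We have $n_i\ge\lfloor m/2\rfloor\ge n_+$ and $m-n_i\ge\lfloor m/2\rfloor\ge n_-$, so
$$0\le n_i-n_+\le m-n_--n_+=|T_i\cap Z|.$$
Let $s=+1$ on exactly $n_i-n_+$ vertices of $T_i\cap Z$ and $s=-1$ on the others. Since the $T_i$ are disjoint, these choices for different $i$ do not interfere; choose $s$ arbitrarily on the rest of $Z$. With $V_1=V_+$ and $V_2=V_-$ we get $|V_1\cap T_i|=n_+ +(n_i-n_+)=n_i$ for all $i$, and both parts are connected or empty.

**Part (a), step 3: no part needs to be empty.** If $V_2=\emptyset$, then $n_i=|T_i|$ for all $i$; if $V_1=\emptyset$, then $n_i=0$ for all $i$. As $n_i$ is $\lfloor|T_i|/2\rfloor$ or $\lceil|T_i|/2\rceil$, either case forces $|T_i|\le1$ for all $i$. Since $|V|\ge k+2$, there is a vertex $v\notin\bigcup_iT_i$. Replace the empty part by $\{v\}$ and the other part by $V\setminus\{v\}$, which is connected because $G$ is 2-connected. The counts $|V_1\cap T_i|$ do not change. This proves (a). If all $|T_i|$ are even, then $n_i=|T_i|/2$ and $\{V_1,V_2\}$ is a $k$-bipartition, which proves Theorem 1.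

**Part (b), step 1: round greedily.** Apply Proposition 8 to the given $\mu_i$, and let $M_i=\max_v\mu_i(v)$. Fix $i$. Process the vertices $v\in Z\cap\operatorname{supp}\mu_i$ one by one, keeping the running sum $D=\sum\mu_i(v)(s(v)-\lambda(v))$ in $[-M_i,M_i]$; it starts at $0$. For the next $v$, the choices $s(v)=+1$ and $s(v)=-1$ add to $D$, respectively,
$$d_+=\mu_i(v)(1-\lambda(v))\ge0\qquad\text{and}\qquad d_-=d_+-2\mu_i(v)=-\mu_i(v)(1+\lambda(v))\le0.$$
If $D+d_+\le M_i$, take $s(v)=+1$; then $-M_i\le D\le D+d_+\le M_i$. Otherwise $D+d_+>M_i$; take $s(v)=-1$, and
$$-M_i\le M_i-2\mu_i(v)<D+d_+-2\mu_i(v)=D+d_-\le D\le M_i .$$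
The supports are disjoint, so the choices for different $i$ are independent; choose $s$ arbitrarily on the rest of $Z$. Finally, using property 1,
$$\mu_i(V_+)-\mu_i(V_-)=\sum_{v\in V}\lambda(v)\mu_i(v)+\sum_{v\in Z}\mu_i(v)(s(v)-\lambda(v))=D\in[-M_i,M_i].$$

**Part (b), step 2: no part needs to be empty.** If a part is empty, then $\mu_i(V)=|D|\le M_i$ for each $i$, so each support has at most one vertex. Since $|V|\ge k+2$, some $v$ lies outside all supports. Move $v$ to the empty part; the other part $V\setminus\{v\}$ is connected as before, and no $\mu_i$-value changes. $\square$

## Cliques hung on a small clique: proof of Theorem 3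

The obstruction already appears in a tiny case. Let $k=2$, take a clique of at least three vertices $s,t,t',\dots$, and attach one extra vertex $c$ to $s$ only. Let $T_1=\{s,c\}$ and $T_2=\{t,t'\}$. The part containing $c$ does not contain $s$, so it is $\{c\}$, and it misses $T_2$. The graph is 1-connected and can contain any $K_N$. The general examples enlarge $s$ to a clique $S$ and $c$ to one or more cliques $C_j$, matched to $S$.

**The graph.** Let $c\ge1$ and $m\ge1$. Let $S=\{s_1,\dots,s_c\}$ be a clique and $K$ a clique on $N$ vertices completely joined to $S$; enlarging $N$, we may assume $N\ge2$. Add $m$ further disjoint cliques $C_j=\{c_{j1},\dots,c_{jc}\}$, $1\le j\le m$, where $c_{ji}$ is adjacent to $s_i$. There are no other edges. In particular the components of $G-S$ are $K,C_1,\dots,C_m$, and the only edges leaving $C_j$ are the $c_{ji}s_i$.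

**It is $c$-connected and contains $K_N$.** It has more than $c$ vertices. Delete $Z$ with $|Z|\le c-1$. Then $S\setminus Z$ is a nonempty clique, and every vertex of $K\setminus Z$ is joined to it. If $C_j\setminus Z\ne\emptyset$, it is a clique, and one of the $c$ disjoint edges $c_{ji}s_i$ avoids $Z$ and joins it to $S\setminus Z$. So $G-Z$ is connected.

For a partition $\{V_1,V_2\}$ put $R=\{i:s_i\in V_1\}$.

**Part (i).** Take $c=k-1$ and $m=1$, and write $c_i=c_{1i}$, $C=C_1$. Let $T_i=\{s_i,c_i\}$ for $i\le c$ and $T_k=\{t,t'\}\subseteq K$. Suppose $\{V_1,V_2\}$ is a $k$-bipartition. Each $T_i$ with $i\le c$ is split, so $c_i\in V_1$ if and only if $i\notin R$.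

If $R=\emptyset$, then $V_1$ is a connected subset of $V\setminus S$ containing $c_1$, so $V_1\subseteq C$, contradicting $|V_1\cap T_k|=1$. If $R=\{1,\dots,c\}$, the same argument applies to $V_2$. Otherwise $V_1\cap C=\{c_i:i\notin R\}\ne\emptyset$, and the only neighbors of these vertices outside $C$ are the $s_i$ with $i\notin R$, which lie in $V_2$. But $V_1$ also contains $s_i$ for $i\in R\neq\emptyset$. So $G[V_1]$ is disconnected, a contradiction.

**Part (ii).** Take $c=k\le5$, $m=3$ and $T_i=\{s_i,c_{1i},c_{2i},c_{3i}\}$ for $1\le i\le k$. Suppose $\{V_1,V_2\}$ is a $k$-bipartition; each part contains exactly two vertices of each $T_i$. Let $r=|R|$. Exchanging the parts if necessary, $r\le k/2$, so $r\le2$ and $r<k$.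

*The case $r=0$.* Then $V_1$ is a connected subset of $V\setminus S$, so it lies in $K$ or in one $C_j$, and $|V_1\cap T_1|\le1<2$, a contradiction.

*The case $r\ge1$: how $V_1$ meets the three cliques.* For $i\in R$ exactly one $j$ has $c_{ji}\in V_1$, since $s_i$ is the other member; for $i\notin R$ exactly two $j$ do. Let $A_j=C_j\cap V_1$ and $J=\{j:A_j\neq\emptyset\}$. For $j\in J$, the connected set $V_1$ contains $A_j$ and also some vertex of $S$, so an edge inside $V_1$ leaves $C_j$. It has the form $c_{ji}s_i$ with $s_i\in V_1$; thus $A_j$ contains some $c_{ji}$ with $i\in R$. Different $j\in J$ need different $i$, because each $i\in R$ serves exactly one $j$. Hence $|J|\le r\le2$. On the other hand there is some $i\notin R$, since $r<k$, and it gives two values of $j$ in $J$. So $r=|J|=2$.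

*The contradiction.* The two elements of $R$ are now matched one-to-one with the two elements of $J$: for $j\in J$ exactly one $i\in R$ has $c_{ji}\in V_1$. For $i\notin R$, the two indices $j$ with $c_{ji}\in V_1$ are exactly those of $J$. Fix $j\in J$. So $A_j$ consists of exactly one $c_{ji}$ with $i\in R$ together with all $c_{ji}$, $i\notin R$, and therefore $C_j\cap V_2=\{c_{ji'}\}$ with $i'$ the other element of $R$. The neighbors of $c_{ji'}$ in $C_j$ are all in $V_1$, and its only neighbor outside $C_j$ is $s_{i'}\in V_1$. So $c_{ji'}$ is isolated in $G[V_2]$. But $V_2$ also contains $s_i$ for $i\notin R$, so $G[V_2]$ is disconnected, a contradiction. $\square$
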